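\title{Stable containment of symbolic powers of radical ideals in regular rings}

\begin{abstract}
Let $I$ be a radical ideal of big height $h$ in a regular ring $R$. We prove that $I^{(hn-h+1)}\subseteq I^n$ for all $n\gg 0$, which is the assertion of the stable Harbourne conjecture. In particular, this containment for a single $n\ge 2$ implies it for all large $n$. The result follows from a linear bound: if $R$ is a domain and $h\ge 2$, there are $\rho<h$ and $\beta$ with $I^{(m)}\subseteq I^n$ whenever $m\ge\rho n+\beta$. The core of the proof is a local valuative inequality. It is proved with the Frobenius map in characteristic $p$, by reduction to characteristic $p$ for rings containing $\mathbb{Q}$, and with big Cohen--Macaulay algebras in mixed characteristic.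
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $R$ be a regular ring, that is, a commutative Noetherian ring all of whose localizations at prime ideals are regular local rings. Let $I$ be a proper radical ideal of $R$ and let $\operatorname{Min}(I)$ be the finite set of its minimal primes, so that $I$ is their intersection. The \emph{big height} of $I$ is $h=\max\{\operatorname{ht}P : P\in\operatorname{Min}(I)\}$; it is the height of $I$ when $I$ is prime. For $m\ge1$ the $m$-th \emph{symbolic power} of $I$ is
\[
I^{(m)}=\bigcap_{P\in\operatorname{Min}(I)}\bigl(I^mR_P\cap R\bigr),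
\]
where $\cap\,R$ denotes the preimage in $R$. Since $I$ is radical, $IR_P=PR_P$ for each $P\in\operatorname{Min}(I)$. Thus $I^{(m)}$ consists of the elements that vanish to order at least $m$ in each of the regular local rings $R_P$, that is, at the generic point of each component of the zero set of $I$. We have $I^{(1)}=I$, $I^{(m+1)}\subseteq I^{(m)}$ and $I^m\subseteq I^{(m)}$. The last inclusion can be strict, because the symbolic power does not see the points where components meet or are singular. One then asks how large $m$ must be, in terms of $n$, to force $I^{(m)}\subseteq I^n$.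

\begin{example}\label{ex:axes}
Let $R=k[x,y,z]$ with $k$ a field and let $I=(xy,xz,yz)=(x,y)\cap(x,z)\cap(y,z)$ be the ideal of the three coordinate axes, so $h=2$. Powers of a prime generated by variables are primary, so $I^{(m)}=(x,y)^m\cap(x,z)^m\cap(y,z)^m$ is spanned by the monomials $x^ay^bz^c$ with $a+b,\ a+c,\ b+c\ge m$. We claim that $I^n$ is spanned by the monomials with
\[
a+b\ge n,\qquad a+c\ge n,\qquad b+c\ge n,\qquad a+b+c\ge 2n .
\]
Monomials in $I^n$ satisfy these inequalities. Conversely, suppose they hold with $n\ge1$ and, say, $a\ge b\ge c$. Then $b\ge 1$ and $a+b\ge 4n/3>n$, so $(a-1,b-1,c)$ satisfies them with $n-1$ in place of $n$; divide by $xy$ and use induction. Thus $xyz\in I^{(2)}\setminus I^2$. On the other hand, adding the three inequalities for $I^{(m)}$ gives $a+b+c\ge 3m/2$, so $I^{(m)}\subseteq I^n$ as soon as $m\ge \frac43 n$.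
\end{example}

A natural candidate for $m$ comes from the pigeonhole principle. For elements $w_1,\dots,w_h$ of any ring,
\begin{equation}\label{eq:pigeon}
(w_1,\dots,w_h)^{hn-h+1}\subseteq(w_1^n,\dots,w_h^n),
\end{equation}
because a monomial of degree $h(n-1)+1$ in $h$ letters has an exponent $\ge n$; for variables $w_i$ the monomial $(w_1\cdots w_h)^{n-1}$ shows that the exponent cannot be lowered. At each $P\in\operatorname{Min}(I)$ the ideal $PR_P$ is generated by at most $h$ elements, so \eqref{eq:pigeon} applies there. In prime characteristic $p$, when $n=q$ is a power of $p$, these local containments glue and give $I^{(hq-h+1)}\subseteq I^q$ (Corollary~\ref{cor:q}). The \emph{stable Harbourne conjecture} asserts that $I^{(hn-h+1)}\subseteq I^n$ for all $n\gg0$. The following question is posed in \cite{Source}.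

\begin{quote}
\textbf{Question.} If $I^{(hn-h+1)}\subseteq I^n$ for some $n\ge2$, does $I^{(hn-h+1)}\subseteq I^n$ hold for all $n\gg0$?
\end{quote}

The value $n=1$ is excluded because there the containment reads $I\subseteq I$. In characteristic $p$ the hypothesis holds automatically with $n=p$, so a positive answer for such rings must prove the conclusion outright. We prove it outright for all regular rings.

\begin{theorem}\label{thm:main}
Let $R$ be a regular ring and $I$ a proper radical ideal of big height $h$. Then $I^{(hn-h+1)}\subseteq I^n$ for all $n\gg0$. In particular, the Question has a positive answer for every such $R$ and $I$.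
\end{theorem}

Theorem~\ref{thm:main} follows from a bound in which the slope $h$ is lowered, as it is lowered from $2$ to $\frac43$ in Example~\ref{ex:axes}.

\begin{theorem}\label{thm:linear}
Let $R$ be a regular domain, $0\ne I\subsetneq R$ a radical ideal, and $h\ge2$ an integer such that all minimal primes of $I$ have height at most $h$. Then there are real numbers $\rho<h$ and $\beta$ such that
\[
I^{(m)}\subseteq I^n\qquad\text{whenever } m\ge\rho n+\beta .
\]
In particular, for every integer $C$ we have $I^{(hn-C)}\subseteq I^n$ for all $n\gg0$.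
\end{theorem}

The hypothesis $h\ge2$ is needed: for $I=(x)\subseteq k[x]$ we have $I^{(m)}=(x^m)$, which lies in $I^n$ only if $m\ge n$, so no $\rho<1$ works.

The plan of the proof is as follows. Membership in the integral closure $\overline{I^n}$ is tested by finitely many valuations $v$, and a theorem of Lipman and Sathaye returns from $\overline{I^n}$ to ordinary powers at the cost of a constant: $\overline{I^{n+\nu-1}}\subseteq I^n$ if $I$ has $\nu$ generators. In characteristic $p$ the pigeonhole argument gives $v(f)\ge n\,v(I)$ for $f\in I^{(hn)}$, hence $I^{(hn+h(\nu-1))}\subseteq I^n$. This has the right slope but an additive constant of the wrong sign. Rather than fight for the constant, we improve the slope: we show $v(f)\ge n(1+\eta)v(I)$ with $\eta>0$ independent of $n$ and $f$. The gain is found in the coefficients $r_j$ of an expression $f^a=\sum r_jg_j^q$ in terms of $q$-th powers of generators of $I$; when $I$ has height at least two, these coefficients are forced to vanish to an order proportional to $q$.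

Section~\ref{sec:first} sets up this mechanism and runs it in the smallest case. Section~\ref{sec:val} states the resulting local inequality (Proposition~\ref{prop:key}), and Section~\ref{sec:deduce} deduces both theorems from it. Sections~\ref{sec:p}, \ref{sec:zero} and~\ref{sec:mixed} prove the inequality in characteristic $p$, for rings containing $\mathbb{Q}$, and in mixed characteristic. The results of Heitmann \cite{Heitmann} and Andr\'e \cite{Andre} enter only in Section~\ref{sec:mixed}, hence only when some localization of $R$ at the center of a Rees valuation of $I$ has mixed characteristic.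

\medskip
\noindent\textbf{Conventions.} Rings are commutative with $1$ and Noetherian, except for the rings $R^+$ and $B$ of Section~\ref{sec:mixed} and the ring $B$ of Lemma~\ref{lem:cancel}. A sequence $y_1,\dots,y_t$ is \emph{regular} on a module $M$ if each $y_i$ is a nonzerodivisor on $M/(y_1,\dots,y_{i-1})M$ and $M\ne(y_1,\dots,y_t)M$. A \emph{system of parameters} of a local ring $(R,\mathfrak m)$ of dimension $d$ is a sequence of $d$ elements generating an $\mathfrak m$-primary ideal; permuting it or replacing its elements by positive powers gives again a system of parameters. In a regular local ring every system of parameters is a regular sequence, and a proper ideal of height at least $i$ contains the first $i$ elements of some system of parameters. Regular local rings are unique factorization domains. We abbreviate $(w_1,\dots,w_h)$ to $(w)$, and likewise for other finite lists.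

\section{Frobenius powers, coefficients, and the case $n=1$}\label{sec:first}

\subsection{Symbolic powers through a single denominator}

The proof will pass to completions and reduce modulo primes, and we do not want to track radicals and minimal primes through these operations. We therefore record what being radical of big height at most $h$ gives us in terms of finitely many elements.

\begin{lemma}\label{lem:generic}
Let $R$ be a regular ring, $h\ge1$, and $J$ a proper radical ideal whose minimal primes have height at most $h$. Put $U=R\setminus\bigcup_{P\in\operatorname{Min}(J)}P$.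
\begin{enumerate}
\item[(a)] Every element of $U$ is a nonzerodivisor on $R/J$.
\item[(b)] There are $w_1,\dots,w_h\in J$ and $s_0\in U$ with $s_0J\subseteq(w_1,\dots,w_h)$.
\item[(c)] For every $m\ge1$ and $x\in J^{(m)}$ there is $s_1\in U$ with $s_1x\in J^m$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $u\in U$ and $uy\in J$, then $y$ lies in every $P\in\operatorname{Min}(J)$, hence in $J$.

(b) Let $A=U^{-1}R$ and $\mathfrak j=JA$. By prime avoidance the maximal ideals of $A$ are the $PA$ with $P\in\operatorname{Min}(J)$, and $\mathfrak j=\bigcap_P PA$ is the Jacobson radical of $A$. The only primes of $A$ containing $\mathfrak j$ are these maximal ideals, so $A/\mathfrak j^2$ is Artinian and is the product of its localizations $R_P/P^2R_P$. Hence $\mathfrak j/\mathfrak j^2\cong\prod_P PR_P/P^2R_P$. Since $R_P$ is regular, the factor at $P$ is generated by $\operatorname{ht}P\le h$ elements. Choose $h$ generators in each factor (repeating $0$ if necessary) and let $w_i\in\mathfrak j$ map to the $i$-th generator in every factor. After multiplying by units of $A$ we have $w_i\in J$.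 Then $\mathfrak j=(w)A+\mathfrak j^2$, so $\mathfrak j=(w)A$ by Nakayama's lemma. As $J$ is finitely generated, $s_0J\subseteq(w)$ for some $s_0\in U$.

(c) For each $P\in\operatorname{Min}(J)$ we have $x\in J^mR_P$, so the ideal $(J^m:x)$ is not contained in $P$. By prime avoidance it contains an element of $U$.
\end{proof}

\begin{definition}\label{def:datum}
A \emph{datum} consists of a regular local ring $(R,\mathfrak m)$ of dimension $d\ge2$, an ideal $0\ne I\subseteq\mathfrak m$, integers $h,n,L\ge1$, and elements $w_1,\dots,w_h,\ s,\ z_1,\dots,z_d,\ f$ of $R$ such that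
\begin{enumerate}
\item[(D1)] $w_1,\dots,w_h\in I$, $\ sI\subseteq(w_1,\dots,w_h)$, and $s$ is a nonzerodivisor on $R/I$;
\item[(D2)] $z_1,\dots,z_d$ is a system of parameters, $z_1,z_2\in I^h$, and $\mathfrak m^L\subseteq(z_1,\dots,z_d)$;
\item[(D3)] $sf\in I^{hn}$.
\end{enumerate}
\end{definition}

Condition (D1) says that $I$ needs only $h$ generators once $s$ is inverted, (D2) says that $I$ has height at least two, and (D3) replaces $f\in I^{(hn)}$. A datum in $R$ gives a datum in the completion $\widehat R$, with $I\widehat R$ and the same integers and elements: the memberships persist, and $s$ remains a nonzerodivisor on $\widehat R/I\widehat R$ because $\widehat R$ is flat over $R$.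

\begin{lemma}\label{lem:datum}
Let $(R,\mathfrak m)$ be a regular local ring of dimension $d$ and $J$ a proper radical ideal all of whose minimal primes have height between $2$ and $h$. There are $w_1,\dots,w_h$, $z_1,\dots,z_d$ and $L$ such that for every $n\ge1$ and every $f\in J^{(hn)}$ some $s\in R$ completes $R,J,h,n,L,w,z,f$ to a datum. In particular $L$ depends neither on $n$ nor on $f$.
\end{lemma}

\begin{proof}
We have $d\ge\operatorname{ht}J\ge2$ and $J\neq0$. Take $w$ and $s_0$ from Lemma~\ref{lem:generic}(b). Since $\operatorname{ht}J^h=\operatorname{ht}J\ge2$, there is a system of parameters $z$ with $z_1,z_2\in J^h$; choose $L$ with $\mathfrak m^L\subseteq(z)$. Given $n$ and $f$, take $s_1$ from Lemma~\ref{lem:generic}(c) and put $s=s_0s_1\in U$.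
\end{proof}

\subsection{Flatness of Frobenius}

Let $R$ have prime characteristic $p$ and let $q=p^e$. The \emph{Frobenius power} $J^{[q]}$ of an ideal $J$ is the ideal generated by all $y^q$ with $y\in J$. Since $y\mapsto y^q$ is a ring homomorphism $F^e\colon R\to R$, the $q$-th powers of any generating set of $J$ generate $J^{[q]}$, and $(J_1J_2)^{[q]}=J_1^{[q]}J_2^{[q]}$. By Kunz's theorem \cite{Kunz}, $F^e$ is flat when $R$ is regular.

\begin{lemma}\label{lem:frob}
Let $R$ be a regular ring of characteristic $p$, $q=p^e$, and $J$ an ideal.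
\begin{enumerate}
\item[(a)] A nonzerodivisor on $R/J$ is a nonzerodivisor on $R/J^{[q]}$.
\item[(b)] Suppose $w_1,\dots,w_h\in J$ with $h\ge1$, and $s$ is a nonzerodivisor on $R/J$ with $sJ\subseteq(w)$. If $s^ay\in J^{hq-h+1}$ for some $a\ge0$, then $y\in J^{[q]}$.
\item[(c)] If $(R,\mathfrak m)$ is local and $g_1,\dots,g_\mu$ minimally generate $J$, then $J^{[q]}/\mathfrak m^{[q]}J^{[q]}$ is a free $R/\mathfrak m^{[q]}$-module with basis the classes of $g_1^q,\dots,g_\mu^q$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\mathcal F$ be base change along $F^e$, an exact functor on $R$-modules. It sends $R$ to $R$ and multiplication by $s$ to multiplication by $s^q$. It sends $R/J$ to $R/J^{[q]}$, and by exactness it sends the ideal $J$ isomorphically onto $J^{[q]}$, with $1\otimes g\mapsto g^q$.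

(a) Applying $\mathcal F$ to the injection $s\colon R/J\to R/J$ shows that $s^q$, hence $s$, is a nonzerodivisor on $R/J^{[q]}$.

(b) Put $m=hq-h+1$. Then $s^{a+m}y\in s^mJ^m\subseteq(w)^m\subseteq(w_1^q,\dots,w_h^q)\subseteq J^{[q]}$ by \eqref{eq:pigeon}. Now cancel $s^{a+m}$ using (a).

(c) Apply $\mathcal F$ to $0\to\mathfrak mJ\to J\to(R/\mathfrak m)^\mu\to0$, where $g_j$ maps to the $j$-th basis vector.
\end{proof}

\begin{corollary}\label{cor:q}
Let $R$ be a regular ring of characteristic $p$ and $I$ a proper radical ideal of big height $h\ge1$. Then $I^{(hq-h+1)}\subseteq I^{[q]}\subseteq I^q$ for every $q=p^e$.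
\end{corollary}

\begin{proof}
For $y\in I^{(hq-h+1)}$ take $w,s_0,s_1$ from Lemma~\ref{lem:generic} and apply Lemma~\ref{lem:frob}(b) with $s=s_0s_1$ and $a=1$.
\end{proof}

(For $h=0$ the containment $I^{(1)}\subseteq I^n$ holds for all $n$; see the proof of Theorem~\ref{thm:main}.) Now consider a datum in characteristic $p$. By (D2) and (D3), $s^af^az_1^{c_1}z_2^{c_2}\in I^{h(na+c_1+c_2)}$, so Lemma~\ref{lem:frob}(b) gives
\begin{equation}\label{eq:step1}
f^az_1^{c_1}z_2^{c_2}\in I^{[q]}\qquad\text{whenever } na+c_1+c_2\ge q .
\end{equation}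
Fix minimal generators $g_1,\dots,g_\mu$ of $I$. Lemma~\ref{lem:frob}(c) gives $R$-linear \emph{coefficient maps}
\begin{equation}\label{eq:coef}
\lambda_j\colon I^{[q]}\to R/\mathfrak m^{[q]},\qquad \lambda_j\Bigl(\sum_i r_ig_i^q\Bigr)=r_j \bmod \mathfrak m^{[q]} .
\end{equation}
The $g_i^q$ have many relations, so the coefficient $r_j$ is not determined by the element $\sum r_ig_i^q$; the point of \eqref{eq:coef} is that it is determined modulo the small ideal $\mathfrak m^{[q]}$.

\subsection{Cancellation with two parameters}

Let $na\ge q$ and write $f^a=\sum r_jg_j^q$. We want to show that the $r_j$ vanish to high order. If $f^{a-b}$ were still in $I^{[q]}$, we could take all $r_j$ in $f^bR$. This need not be so, but by \eqref{eq:step1} both $z_1^{c}$ and $z_2^{c}$, with $c=nb$, multiply $f^{a-b}$ into $I^{[q]}$. The three elements $X_0=f^a$, $X_1=f^{a-b}z_1^c$, $X_2=f^{a-b}z_2^c$ of $I^{[q]}$ satisfy $z_1^cX_0=f^bX_1$ and $z_2^cX_1=z_1^cX_2$, and their $j$-th coefficients $r,r_1,r_2$ satisfy the same relations modulo $\mathfrak m^{[q]}$. If the relations held exactly in $R$, then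 $z_2^cr_1=z_1^cr_2$ would give $r_1=z_1^ct$, because $z_1^c,z_2^c$ is a regular sequence, and then $z_1^cr=f^br_1$ would give $r=f^bt$. In the Artinian ring $R/\mathfrak m^{[q]}$ one cannot cancel, but when $c$ is small compared with $q$ one can cancel up to a controlled error.

\begin{lemma}\label{lem:cancel}
Let $B$ be a ring and $y_1,\dots,y_d\in B$ with $d\ge2$. Assume that $y_{\pi(1)}^{e_1},\dots,y_{\pi(d)}^{e_d}$ is a regular sequence on $B$ for every permutation $\pi$ and all $e_i\ge1$. Let $1\le c<l$ be integers and let $\phi,r,r_1,r_2\in B$ satisfy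
\[
y_1^cr-\phi r_1\in(y_1^l,\dots,y_d^l),\qquad y_2^cr_1-y_1^cr_2\in(y_1^l,\dots,y_d^l).
\]
Then $r\in(\phi,\ y_1^{l-c},\ y_2^{l-c},\ y_3^l,\dots,y_d^l)$.
\end{lemma}

\begin{proof}
The second relation gives $y_2^c(r_1-y_2^{l-c}u)\in(y_1^c,y_3^l,\dots,y_d^l)$ for some $u\in B$. Since $y_2^c$ is a nonzerodivisor modulo $(y_1^c,y_3^l,\dots,y_d^l)$, we get $r_1=y_1^ct+\epsilon$ with $t\in B$ and $\epsilon\in\mathfrak e:=(y_2^{l-c},y_3^l,\dots,y_d^l)$. Then
\[
y_1^c(r-\phi t)=(y_1^cr-\phi r_1)+\phi\epsilon\in(y_1^l)+\mathfrak e ,
\]
so $y_1^c(r-\phi t-y_1^{l-c}u')\in\mathfrak e$ for some $u'\in B$. Since $y_1^c$ is a nonzerodivisor modulo $\mathfrak e$, we get $r-\phi t\in(y_1^{l-c})+\mathfrak e$.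
\end{proof}

The smallest case in which the mechanism produces something is $n=1$, $a=q$, $b=c=1$, $l=2$.

\begin{proposition}\label{prop:n1}
For a datum in characteristic $p$ with $n=1$ we have $f\in\mathfrak mI$. In particular, if $J$ is a proper radical ideal of a regular local ring $(R,\mathfrak m)$ of characteristic $p$ whose minimal primes have height between $2$ and $h$, then $J^{(h)}\subseteq\mathfrak mJ$.
\end{proposition}

\begin{proof}
Since $sf\in I^h\subseteq I$, (D1) gives $f\in I$, say $f=\sum\rho_jg_j$. Then $f^q=\sum\rho_j^qg_j^q$, so $\rho_j^q$ lifts $\lambda_j(f^q)$. Choose $q$ with $\mathfrak m^{[q]}\subseteq(z_1^2,\dots,z_d^2)$. By \eqref{eq:step1}, $f^{q-1}z_1$ and $f^{q-1}z_2$ lie in $I^{[q]}$; let $r_1,r_2$ lift their $j$-th coefficients. Applying $\lambda_j$ to $z_1\cdot f^q=f\cdot f^{q-1}z_1$ and to $z_2\cdot f^{q-1}z_1=z_1\cdot f^{q-1}z_2$ gives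
\[
z_1\rho_j^q\equiv fr_1,\qquad z_2r_1\equiv z_1r_2\pmod{(z_1^2,\dots,z_d^2)} .
\]
Lemma~\ref{lem:cancel} yields $\rho_j^q\in(f,z_1,z_2,z_3^2,\dots,z_d^2)\subseteq\mathfrak m$, so $\rho_j\in\mathfrak m$ for all $j$. The last assertion follows from Lemma~\ref{lem:datum}.
\end{proof}

For the three axes, localized at the origin, this predicts $I^{(2)}\subseteq\mathfrak mI$, and indeed $xyz=z\cdot xy$. The second parameter is essential. For a principal ideal $I=(g)$ with $h=1$, $f=g$ and $z_1=g$, the first relation $z_1r=fr_1$ holds with $r=r_1=1$, there is no $z_2$, and $f\notin\mathfrak mI$.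

Proposition~\ref{prop:n1} gains one factor of $\mathfrak m$ for $n=1$. To lower the slope we need a gain proportional to $n$. It will come from taking $b$, $c$ and $l$ proportional to $q$, and it is best recorded with valuations.

\section{Valuations and the local inequality}\label{sec:val}

An element $x$ of a ring is \emph{integral} over an ideal $J$ if $x^t+b_1x^{t-1}+\dots+b_t=0$ for some $t\ge1$ and $b_i\in J^i$. These elements form an ideal $\overline J$, the \emph{integral closure} of $J$. For instance, $x^t\in J^t$ implies $x\in\overline J$. A \emph{valuation} of a domain $R$ means a $\mathbb Z$-valued valuation $v$ of $\operatorname{Frac}R$ with $v\ge0$ on $R$; we put $v(0)=\infty$. Its \emph{center} is the prime ideal $\{x\in R: v(x)>0\}$. For an ideal $J$ let $v(J)=\min_{x\in J}v(x)$. This is the minimum of $v$ on any generating set, so $v(J_1J_2)=v(J_1)+v(J_2)$ and $v(J_1+J_2)=\min\{v(J_1),v(J_2)\}$. We use the following facts.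
\begin{enumerate}
\item[(V1)] \emph{Rees valuations} \cite{HS}. For a nonzero proper ideal $I$ of a Noetherian domain $R$ there are valuations $v_1,\dots,v_r$ with $0<v_i(I)<\infty$ such that $\overline{I^k}=\{x\in R: v_i(x)\ge k\,v_i(I)\text{ for all }i\}$ for all $k\ge1$.
\item[(V2)] \cite[Proposition 1.6.2]{HS}. If $R\to S$ is faithfully flat, then $\overline{JS}\cap R=\overline J$.
\item[(V3)] \cite[Theorem 6.3.3]{HS}. A Noetherian local domain that is not a field is dominated by a discrete valuation ring with the same fraction field.
\item[(V4)] Lipman--Sathaye \cite{LS}. If $J$ is an ideal of a regular domain generated by $\nu$ elements, then $\overline{J^{k+\nu-1}}\subseteq J^k$ for all $k\ge1$.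
\end{enumerate}

\begin{lemma}\label{lem:valcrit}
Let $(R,\mathfrak m)$ be a Noetherian local domain that is not a field, $\mathfrak a\ne0$ an ideal, and $0\ne x\in R$. If $v(x)\ge v(\mathfrak a)$ for all valuations $v$ with center $\mathfrak m$, then $x\in\overline{\mathfrak a}$. Conversely, if $x\in\overline{\mathfrak a}$, then $v(x)\ge v(\mathfrak a)$ for all valuations $v$.
\end{lemma}

\begin{proof}
If $x^t=-\sum_{i=1}^tb_ix^{t-i}$ with $b_i\in\mathfrak a^i$, then $t\,v(x)\ge i\,v(\mathfrak a)+(t-i)v(x)$ for some $i\ge1$, which gives the converse. For the first statement let $\mathfrak a=(a_1,\dots,a_r)$, $A=R[a_1/x,\dots,a_r/x]$ and $\mathfrak c=(a_1/x,\dots,a_r/x)A$. If $\mathfrak c=A$, then $1=\sum_{i=1}^tb_ix^{-i}$ with $b_i\in\mathfrak a^i$; multiplying by $x^t$ shows $x\in\overline{\mathfrak a}$. If $\mathfrak c\ne A$, then $A/\mathfrak c$ is a nonzero quotient of $R$, so $\mathfrak n=\mathfrak c+\mathfrak mA$ is a maximal ideal of $A$ contracting to $\mathfrak m\neq0$. By (V3) a discrete valuation ring dominates $A_{\mathfrak n}$. Its valuation $v$ has center $\mathfrak m$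 on $R$ and $v(a_i/x)>0$ for all $i$, so $v(x)<v(\mathfrak a)$, contrary to the hypothesis.
\end{proof}

In Example~\ref{ex:axes} the four inequalities describe $I^n$ by four valuations: the orders of vanishing along the three axes and at the origin. For the order $v$ along an axis, $v(I)=1$ and $v(I^{(2n)})\ge2n$. For the order at the origin, $v(I)=2$ and $v(I^{(2n)})\ge3n$. In each case $v(I^{(2n)})$ exceeds $n\,v(I)$ by a multiple of $n$. The next proposition produces such an excess in general.

\begin{proposition}\label{prop:key}
Given a datum, put $D=2dL$. Then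
\begin{equation}\label{eq:key}
v(f)\ \ge\ n\Bigl(v(I)+\frac{v(\mathfrak m)}{D}\Bigr)\qquad\text{for every valuation $v$ of $R$.}
\end{equation}
Equivalently, $f^D\in\overline{(\mathfrak mI^D)^n}$.
\end{proposition}

The inequality \eqref{eq:key} says $v(f^D)\ge v((\mathfrak mI^D)^n)$. So for $f\neq0$ the equivalence is Lemma~\ref{lem:valcrit}, which also shows that it suffices to prove \eqref{eq:key} for valuations with center $\mathfrak m$. For $f=0$ there is nothing to prove, and we assume $f\ne0$ in the proof. A regular local ring is a domain, so it has prime characteristic $p$, or contains $\mathbb Q$, or has characteristic $0$ with a prime number $p\in\mathfrak m$. These cases occupy Sections~\ref{sec:p}, \ref{sec:zero} and \ref{sec:mixed}.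

\section{From the local inequality to the theorems}\label{sec:deduce}

Proposition~\ref{prop:key} requires height at least two, so we first split off the components of height one.

\begin{lemma}\label{lem:split}
Let $R$ be a regular local ring and $I$ a nonzero proper radical ideal. Let $a$ be the product of generators $\pi_i$ of the minimal primes of $I$ of height one, and $I'$ the intersection of the other minimal primes \textup{(}empty product $1$, empty intersection $R$, and $R^{(m)}=R$\textup{)}. Then $I=aI'$, and every $x\in I^{(m)}$ has the form $x=a^mx'$ with $x'\in I'^{(m)}$.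
\end{lemma}

\begin{proof}
Height-one primes are principal because $R$ is a unique factorization domain, and $\bigcap_i(\pi_i)=(a)$, so $I=(a)\cap I'$. Minimal primes of $I$ are incomparable, so no $\pi_i$, and hence not $a$, lies in a prime $P\in\operatorname{Min}(I')$. Thus $ay\in I'$ implies $y\in I'$, and $(a)\cap I'=aI'$. If $x\in I^{(m)}$, then $x\in\pi_i^mR_{(\pi_i)}\cap R=\pi_i^mR$ for each $i$, so $x=a^mx'$. For $P\in\operatorname{Min}(I')$ the element $a$ is a unit of $R_P$, so $x'\in P^mR_P=I'^mR_P$.
\end{proof}

We also use that symbolic powers localize in the direction we need: if $\mathfrak q\supseteq I$ is prime, the minimal primes of $IR_{\mathfrak q}$ are the $PR_{\mathfrak q}$ with $P\in\operatorname{Min}(I)$ and $P\subseteq\mathfrak q$, so $IR_{\mathfrak q}$ is radical and $I^{(m)}R_{\mathfrak q}\subseteq(IR_{\mathfrak q})^{(m)}$.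

\begin{proposition}\label{prop:eta}
Let $R$, $I$, $h$ be as in Theorem~\ref{thm:linear} and let $v$ be a valuation of $R$ with $v(I)>0$. There is $\eta>0$ such that $v(x)\ge n(1+\eta)\,v(I)$ for all $n\ge1$ and all $x\in I^{(hn)}$.
\end{proposition}

\begin{proof}
The center $\mathfrak q$ of $v$ contains $I$. Elements outside $\mathfrak q$ have value $0$, so $v$ is a valuation of $R_{\mathfrak q}$ with center the maximal ideal, and $v(IR_{\mathfrak q})=v(I)$. We may therefore replace $R$ by $R_{\mathfrak q}$ and assume that $(R,\mathfrak m)$ is local with $v(\mathfrak m)>0$. Write $I=aI'$ and $x=a^{hn}x'$ as in Lemma~\ref{lem:split}.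

If $I'=R$, then $v(x)\ge hn\,v(a)\ge2n\,v(I)$ and $\eta=1$ works. This is where $h\ge2$ is used.

If $I'\ne R$, its minimal primes have height between $2$ and $h$. Lemma~\ref{lem:datum} gives $L$, independent of $n$ and $x$, and a datum for $I'$ with $f=x'$. With $d=\dim R$, Proposition~\ref{prop:key} gives
\[
v(x)=hn\,v(a)+v(x')\ge n\,v(a)+n\Bigl(v(I')+\frac{v(\mathfrak m)}{2dL}\Bigr)=n\Bigl(v(I)+\frac{v(\mathfrak m)}{2dL}\Bigr),
\]
so $\eta=v(\mathfrak m)/(2dL\,v(I))>0$ works.
\end{proof}

The number $\eta$ depends on $v$, and this is why we need the finite set of valuations in (V1).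

\begin{proof}[Proof of Theorem~\ref{thm:linear}]
Let $v_1,\dots,v_r$ be as in (V1), let $\eta>0$ be the smallest of the numbers given for them by Proposition~\ref{prop:eta}, and let $I$ have $\nu$ generators. Put
\[
\rho=\frac{h}{1+\eta}<h,\qquad\beta=\rho\nu+h .
\]
Let $m\ge\rho n+\beta$ with $n\ge1$; this says $(1+\eta)(m/h-1)\ge n+\nu$. Put $n'=\lfloor m/h\rfloor\ge1$. For $x\in I^{(m)}\subseteq I^{(hn')}$ and each $i$,
\[
v_i(x)\ge(1+\eta)n'\,v_i(I)\ge(1+\eta)(m/h-1)\,v_i(I)\ge(n+\nu)\,v_i(I).
\]
By (V1) and (V4), $x\in\overline{I^{n+\nu-1}}\subseteq I^n$. Finally, for any $C$ we have $hn-C\ge\rho n+\beta$ for $n\gg0$, because $\rho<h$.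
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
A regular ring is a finite product $\prod R_i$ of regular domains, and $I=\prod I_i$ with each $I_i$ radical or equal to $R_i$. A prime of $R$ comes from a prime of a single factor, with the same localization. Hence $I^n=\prod I_i^n$ and $I^{(m)}=\prod I_i^{(m)}$, where $R_i^{(m)}=R_i$, and the minimal primes of each $I_i$ have height at most $h$. If $I_i=R_i$ or $I_i=0$, then $I_i^{(m)}=I_i=I_i^n$ for all $m,n\geq1$. Call the other factors \emph{nontrivial}; their minimal primes have height at least $1$.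

If $h\ge2$, apply Theorem~\ref{thm:linear} with this $h$ and $C=h-1$ to each of the finitely many nontrivial factors. If $h=0$, there are no nontrivial factors and $I^{(hn-h+1)}=I^{(1)}=I^n$ for all $n$. If $h=1$, then $hn-h+1=n$, and all minimal primes of a nontrivial $I_i$ have height one. For a maximal ideal $\mathfrak q\supseteq I_i$ of $R_i$, Lemma~\ref{lem:split} applies in $(R_i)_{\mathfrak q}$ with $I'$ the unit ideal and gives $I_i^{(n)}(R_i)_{\mathfrak q}\subseteq(a^n)=I_i^n(R_i)_{\mathfrak q}$. At maximal ideals not containing $I_i$ the containment is trivial. So $I_i^{(n)}\subseteq I_i^n$ for all $n$.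
\end{proof}

\section{The local inequality in characteristic $p$}\label{sec:p}

Fix a datum with $R$ of characteristic $p$, minimal generators $g_1,\dots,g_\mu$ of $I$, and a valuation $v$. We run the argument of Proposition~\ref{prop:n1} at the largest scale that the modulus $\mathfrak m^{[q]}$ allows. The scale $l$ is limited by the requirement $\mathfrak m^{[q]}\subseteq(z_1^l,\dots,z_d^l)$. The conclusion of Lemma~\ref{lem:cancel} has two kinds of terms, $f^b$, which behaves like an element of $\mathfrak m^{nb}=\mathfrak m^{c}$, and $z_i^{l-c}\in\mathfrak m^{l-c}$; they balance at $c\approx l/2$. So for $q=p^e\ge 2ndL$ we put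
\[
a=\lceil q/n\rceil,\qquad l=\lfloor q/(dL)\rfloor,\qquad b=\lfloor l/(2n)\rfloor,\qquad c=nb .
\]
Then $l\ge2n$, $1\le b\le a$, and $l/2-n<c\le l/2$; in particular $1\le c\le l-c$. By (D2) and \eqref{eq:pigeon},
\[
\mathfrak m^{[q]}\subseteq\mathfrak m^{q}\subseteq\mathfrak m^{dLl}\subseteq(z)^{dl}\subseteq(z_1^l,\dots,z_d^l).
\]
Since $n(a-b)+c=na\ge q$, the elements $X_0=f^a$, $X_1=f^{a-b}z_1^c$, $X_2=f^{a-b}z_2^c$ lie in $I^{[q]}$ by \eqref{eq:step1}. Write $X_0=\sum_jr_jg_j^q$. Fix $j$; then $r_j$ lifts $\lambda_j(X_0)$, and we let $r',r''\in R$ lift $\lambda_j(X_1)$, $\lambda_j(X_2)$. Applying the $R$-linear map $\lambda_j$ to $z_1^cX_0=f^bX_1$ and $z_2^cX_1=z_1^cX_2$ shows that $z_1^cr_j-f^br'$ and $z_2^cr'-z_1^cr''$ lie in $\mathfrak m^{[q]}\subseteq(z_1^l,\dots,z_d^l)$. Lemma~\ref{lem:cancel} with $B=R$, $y=z$, $\phi=f^b$ gives $r_j\in f^bR+\mathfrak m^{l-c}$. Taking values in $f^a=\sum r_jg_j^q$,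
\begin{equation}\label{eq:pval}
a\,v(f)\ \ge\ q\,v(I)+\min\{b\,v(f),\,(l-c)\,v(\mathfrak m)\}.
\end{equation}
We use \eqref{eq:pval} twice. Dropping the minimum, dividing by $q$ and letting $q\to\infty$, so that $a/q\to1/n$, gives $v(f)\ge n\,v(I)\ge n\,v(\mathfrak m)$. Therefore $b\,v(f)\ge c\,v(\mathfrak m)$, and also $(l-c)v(\mathfrak m)\ge c\,v(\mathfrak m)$. So \eqref{eq:pval} gives
\[
a\,v(f)\ge q\,v(I)+(l/2-n)\,v(\mathfrak m).
\]
Dividing by $q$ and letting $q\to\infty$, so that $l/q\to1/(dL)$, we obtain $v(f)/n\ge v(I)+v(\mathfrak m)/(2dL)$. This proves Proposition~\ref{prop:key} in characteristic $p$. \qed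

\section{The local inequality for rings containing $\mathbb Q$}\label{sec:zero}

We show that a counterexample containing $\mathbb Q$ would produce a counterexample in characteristic $p$ with the same $d,h,n,L$. The transfer, by Artin approximation and reduction modulo a prime, preserves only the solvability of polynomial equations. Ideal memberships are equations. Two conditions are not: that $s$ is a nonzerodivisor on $R/I$, and that the conclusion fails. The work is to express these two by equations as well.

Fix a datum with $\mathbb Q\subseteq R$. Let $I=(g_1,\dots,g_\mu)$, $\mathfrak m=(x_1,\dots,x_d)$, and let $\nu$ be the number of products $x_ig^\alpha$ with $g^\alpha$ a monomial of degree $D$ in the $g_j$. These products generate $\mathfrak mI^D$. We first replace integral closure by ordinary powers. It suffices to prove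
\begin{equation}\label{eq:ordinary}
f^{Dk}\in Q_k:=(\mathfrak mI^D)^{nk-\nu}\qquad\text{for all $k$ with } nk>\nu,
\end{equation}
for then $Dk\,v(f)\ge(nk-\nu)\,v(\mathfrak mI^D)$ for every valuation $v$ of $R$, and dividing by $k$ and letting $k\to\infty$ gives \eqref{eq:key}.

Suppose \eqref{eq:ordinary} fails for some $k$, and write $Q=Q_k$. The datum passes to $\widehat R$, and $f^{Dk}\notin Q\widehat R$ by faithful flatness. By Cohen's structure theorem $\widehat R\cong K[[x_1,\dots,x_d]]$ with $K$ a field. So we may assume $R=K[[x]]$.

\subsection{The system of equations}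

We build a finite system $\Sigma$ of polynomial equations with coefficients in $\mathbb Z[x_1,\dots,x_d]$ and a solution in $R$. To \emph{record} a membership $y\in(y_1,\dots,y_t)$ means to add the equation $y=\sum c_iy_i$, with new unknowns $c_i$. The elements $f,s,g_j,w_i,z_j$ and those named below are unknowns as well; only the $x_i$ are constants.

\emph{\textup{(E1)} The memberships.} Record $g_j,z_j\in(x)$; $w_i\in(g)$; $sg_j\in(w)$; $sf\in(g)^{hn}$; $z_1,z_2\in(g)^h$; and $x^\alpha\in(z)$ for all monomials $x^\alpha$ of degree $L$.

\emph{\textup{(E2)} The nonzerodivisor.} We turn this condition into the acyclicity of a free complex and use the Buchsbaum--Eisenbud criterion \cite[Theorem 1.4.13]{BH}. Let $0\to C_t\to\dots\to C_0$ be a complex of finite free modules over a Noetherian ring, with differentials $\psi_i\colon C_i\to C_{i-1}$, and put $r_i=\sum_{j\ge i}(-1)^{j-i}\operatorname{rank}C_j$. Let $I_r(\psi)$ be the ideal of $r\times r$ minors of $\psi$. The \emph{grade} of a proper ideal is the maximal length of a regular sequence in it, and the unit ideal has grade $\infty$.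 The criterion states that the complex is acyclic, meaning $H_i=0$ for $i\ge1$, if and only if $\operatorname{grade}I_{r_i}(\psi_i)\ge i$ for $i=1,\dots,t$. No separate rank condition is needed.

Let $(F_\bullet,\varphi_\bullet)$ be a finite free resolution of $R/I$ with $F_0=R$ and $\varphi_1=(g_1,\dots,g_\mu)$; it exists because $R$ is regular local. Let $C_\bullet$ be the mapping cone of multiplication by $s$:
\[
C_i=F_i\oplus F_{i-1},\qquad\psi_i(\xi,\xi')=(\varphi_i\xi+s\xi',\,-\varphi_{i-1}\xi').
\]
The exact sequences $H_i(F)\to H_i(C)\to H_{i-1}(F)\xrightarrow{\pm s}H_{i-1}(F)$ show that $H_i(C)=0$ for $i\ge2$ and that $H_1(C)$ is the kernel of $s$ on $R/I$, which is $0$. So $C_\bullet$ is acyclic. Take the entries of the $\varphi_i$ as unknowns and add the equations $\varphi_{i-1}\varphi_i=0$; they imply $\psi_{i-1}\psi_i=0$. By the criterion, each $I_{r_i}(\psi_i)$ is the unit ideal or a proper ideal of grade at least $i$. In the first case record $1\in I_{r_i}(\psi_i)$. In the second case $i\le d$ and $I_{r_i}(\psi_i)$ contains the first $i$ elements of a system of parameters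 $u_1,\dots,u_d$ (depending on $i$). Record $u_1,\dots,u_i\in I_{r_i}(\psi_i)$, $u_1,\dots,u_d\in(x)$, and $x^\alpha\in(u_1,\dots,u_d)$ for all monomials $x^\alpha$ of a suitable fixed degree $N_i$.

\emph{\textup{(E3)} The failure of \eqref{eq:ordinary}.} We certify the non-membership by a dual element. By Krull's intersection theorem $f^{Dk}\notin Q+(x_1^N,\dots,x_d^N)$ for some $N$. The ring $A=R/(x_1^N,\dots,x_d^N)$ has the $K$-basis of monomials with all exponents below $N$. Let $\omega=(x_1\cdots x_d)^{N-1}$ and let $\langle\xi,\xi'\rangle$ be the coefficient of $\omega$ in $\xi\xi'$. This pairing is perfect, since each basis monomial $x^\alpha$ pairs nontrivially exactly with $\omega/x^\alpha$. Choose a linear form on $A$ that kills $QA$ but not $f^{Dk}$ and write it as $\langle y_0,-\rangle$. For $\xi\in QA$ we have $\langle y_0\xi,\xi'\rangle=\langle y_0,\xi\xi'\rangle=0$ for all $\xi'$, so $y_0QA=0$, while $y_0f^{Dk}\ne0$. The annihilator of the maximal ideal of $A$ is $K\omega$, and every nonzero element of the Artinian ring $A$ has a nonzero multiple in it. So a multiple of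 $y_0$ lifts to $y\in R$ with
\[
yQ\subseteq(x_1^N,\dots,x_d^N),\qquad yf^{Dk}-(x_1\cdots x_d)^{N-1}\in(x_1^N,\dots,x_d^N).
\]
Record these memberships, the first one for the generators of $Q$, which are the products of $nk-\nu$ of the elements $x_ig^\alpha$.

\subsection{Descent to a finite field}

Artin's approximation theorem \cite[Theorem 1.10]{Artin} states that a finite system of polynomial equations over the henselization of $K[x]_{(x)}$ that is solvable in $K[[x]]$ is solvable in the henselization. So $\Sigma$ has a solution there. The henselization is the filtered direct limit of the \'etale $K[x]$-algebras equipped with a $K$-point over the origin, and after inverting an element that does not vanish at the point, such an algebra is \emph{standard \'etale}: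
\[
E=\bigl(K[x,T]/(\Phi)\bigr)_G,\qquad \Phi \text{ monic in } T,\qquad \Phi'=\partial\Phi/\partial T \text{ invertible in } E,
\]
with the point given by $x\mapsto0$, $T\mapsto\tau\in K$, where $\Phi(0,\tau)=0$ and $G(0,\tau)\ne0$. Since $\Sigma$ is finite, it has a solution in one such $E$, given by fractions $A_\gamma/G^M$ with $A_\gamma\in K[x,T]$. After clearing denominators, each equation of $\Sigma$ becomes an identity in $K[x,T]$ saying that a certain integer polynomial in $x$, $G$ and the $A_\gamma$ equals an explicit multiple of $\Phi$. The invertibility of $\Phi'$ becomes an identity $G^{M'}=\Phi'V_1+\Phi V_2$. Let $\Lambda\subseteq K$ be the $\mathbb Z$-algebra generated by $\tau$, $G(0,\tau)^{-1}$ and the coefficients of all polynomials in these finitely many identities. The identities hold in $\Lambda[x,T]$.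

Let $\kappa$ be the residue field of $\Lambda$ at a maximal ideal. A field that is finitely generated as a ring is finite, so $\kappa$ has prime characteristic $p$. Denote images in $\kappa[x,T]$ by bars. Then $\overline\Phi(0,\overline\tau)=0$ and $\overline G(0,\overline\tau)\ne0$, and evaluating $\overline G^{M'}=\overline\Phi'\,\overline V_1+\overline\Phi\,\overline V_2$ at $(0,\overline\tau)$ gives $\overline\Phi'(0,\overline\tau)\ne0$. Let
\[
R'=\kappa[x,T]_{(x,\,T-\overline\tau)}/(\overline\Phi),
\]
with maximal ideal $\mathfrak m'$. Write $\overline\Phi(0,T)=(T-\overline\tau)\Phi_1(T)$; then $\Phi_1(\overline\tau)=\overline\Phi'(0,\overline\tau)\ne0$, so $\Phi_1(T)$ is a unit of $R'$ and $T-\overline\tau\in(x)R'$. Thus $\mathfrak m'=(x_1,\dots,x_d)$. Also $\dim R'\ge(d+1)-1=d$. Hence $R'$ is a regular local ring of dimension $d$ and characteristic $p$. Since $\overline G$ is a unit of $R'$, the fractions $\overline A_\gamma/\overline G^M$ solve $\Sigma$ in $R'$. We mark this solution by primes.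

\subsection{The contradiction}

By (E1), $z'\subseteq\mathfrak m'$ and $\mathfrak m'^L\subseteq(z')$, so $z'$ is a system of parameters. The ideal $I'=(g')\subseteq\mathfrak m'$ is nonzero because $0\ne z_1'\in I'^h$. By (E2), $C'_\bullet$ is a complex with the same ranks as $C_\bullet$, and each $u'$ is a system of parameters of $R'$, hence a regular sequence; so each $I_{r_i}(\psi_i')$ has grade at least $i$ and $C'_\bullet$ is acyclic. Now let $s'\xi'\in I'$ with $\xi'\in R'=F_0'$, say $s'\xi'=-\varphi_1'\xi$. Then $(\xi,\xi')$ is a cycle in $C'_1$, hence in the image of $\psi_2'$, and so $\xi'\in\varphi_1'(F_1')=I'$. Thus $s'$ is a nonzerodivisor on $R'/I'$, and we have a datum in $R'$ with the same $d,h,n,L$.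

By Section~\ref{sec:p}, $v(f'^{Dk})\ge v((\mathfrak m'I'^D)^{nk})$ for all valuations $v$ of $R'$. The ideal $\mathfrak m'I'^D$ is generated by $\nu$ elements, so Lemma~\ref{lem:valcrit} and (V4) give
\[
f'^{Dk}\in\overline{(\mathfrak m'I'^D)^{nk}}\subseteq(\mathfrak m'I'^D)^{nk-\nu}=Q' .
\]
By (E3), $y'f'^{Dk}\in(x_1^N,\dots,x_d^N)$ and hence $(x_1\cdots x_d)^{N-1}\in(x_1^N,\dots,x_d^N)$ in $R'$. Since $x_1$ is a nonzerodivisor modulo $(x_2^N,\dots,x_d^N)$, canceling $x_1^{N-1}$ gives $(x_2\cdots x_d)^{N-1}\in(x_1,x_2^N,\dots,x_d^N)$. Repeating this for $x_2,\dots,x_d$ gives $1\in(x_1,\dots,x_d)$, which is absurd. So \eqref{eq:ordinary} holds, and Proposition~\ref{prop:key} is proved for $R\supseteq\mathbb Q$. \qed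

\section{The local inequality in mixed characteristic}\label{sec:mixed}

Fix a datum with $\operatorname{char}R=0$ and a prime number $p\in\mathfrak m$. There is no Frobenius map, but the argument of Section~\ref{sec:p} has a form that does not mention it. Taking $q$-th roots there, $f^a\in I^{[q]}$ says that roughly $f^{1/n}$ lies in the extension of $I$ to the flat $R$-algebra of $q$-th roots, and $z_i^c$, $z_i^l$, $f^b$ become the fixed fractional powers $z_i^{1/D}$, $z_i^{2/D}$, $f^{1/(nD)}$. So we adjoin these roots and look for two substitutes: a flat algebra in which parameters stay regular, and a replacement for the pigeonhole containment \eqref{eq:pigeon}.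

For a domain $S$ let $S^+$ be its integral closure in an algebraic closure of its fraction field. Every element of $S^+$ has roots of all orders in $S^+$. If $R$ is a complete local domain and $R\subseteq S\subseteq R^+$ with $S$ module-finite over $R$, then $S$ is a complete local domain of the same dimension, $S^+=R^+$, and every system of parameters of $R$ is one of $S$. The substitutes are as follows.
\begin{enumerate}
\item[(M1)] Heitmann \cite[Theorem 4.2]{Heitmann}, in the case needed here. Let $S$ be a complete local domain of mixed characteristic $(0,p)$, let $J\subseteq S$ be generated by $t$ elements, and let $\xi\in\overline{J^t}$. Then there is $0\ne\delta\in S$ with $\delta^\varepsilon\xi\in(J,p^{N})S^+$ for all rational $\varepsilon>0$ and all $N\ge1$. The choice of the root $\delta^\varepsilon$ is immaterial, since two choices differ by a root of unity.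
\item[(M2)] Andr\'e \cite{Andre}. Such an $S$ has a \emph{balanced big Cohen--Macaulay algebra}: an $S$-algebra $B$, not necessarily Noetherian, on which every system of parameters of $S$ is a regular sequence.
\end{enumerate}
The price of (M1) is twofold: a multiplier $\delta^\varepsilon$, which is harmless because its value tends to $0$ with $\varepsilon$, and an error term $p^N$, which we absorb by working modulo a high power of $\mathfrak m$.

\begin{lemma}\label{lem:flat}
Let $(R,\mathfrak m)$ be a regular local ring and $B$ an $R$-algebra on which every system of parameters of $R$ is a regular sequence. Then $B$ is faithfully flat over $R$.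
\end{lemma}

\begin{proof}
We show $\operatorname{Tor}_i^R(M,B)=0$ for all finitely generated $M$ and $i\ge1$, by descending induction on $i$. It holds for $i>\dim R$. Filtering $M$ with prime cyclic quotients, we may take $M=R/P$ with $P$ prime. Let $\underline y\subseteq P$ be part of a system of parameters of length $\operatorname{ht}P$. Then $P$ is minimal over $(\underline y)$, hence associated to $R/(\underline y)$, and there is an exact sequence $0\to R/P\to R/(\underline y)\to M'\to0$. The Koszul complex of $\underline y$ resolves $R/(\underline y)$ and stays acyclic after tensoring with $B$, since $\underline y$ is regular on $B$. So $\operatorname{Tor}_i(R/(\underline y),B)=0$. By induction $\operatorname{Tor}_{i+1}(M',B)=0$, and therefore $\operatorname{Tor}_i(R/P,B)=0$. Thus $B$ is flat. Finally $\mathfrak m$ is generated by a system of parameters, so $\mathfrak mB\ne B$.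
\end{proof}

Consequently, for ideals $\mathfrak a\subseteq R$ and $\sigma\in R$ we have $\mathfrak aB\cap R=\mathfrak a$ and $(\mathfrak aB:_B\sigma)=(\mathfrak a:\sigma)B$.

\subsection{Setup and roots}

The datum passes to $\widehat R$, and by (V2) the membership $f^D\in\overline{(\mathfrak mI^D)^n}$ descends from $\widehat R$ to $R$. So we assume that $R$ is complete. By Section~\ref{sec:val} it suffices to prove \eqref{eq:key} for a fixed valuation $v$ with center $\mathfrak m$. Since $v(\mathfrak m)>0$, and by the Artin--Rees lemma, we can fix $N$ with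
\begin{equation}\label{eq:N}
I\cap\mathfrak m^N\subseteq\mathfrak mI,\qquad N\,v(\mathfrak m)\ge v(I)+v(\mathfrak m).
\end{equation}
Put $\sigma=s^{h+1}$, a nonzerodivisor on $R/I$. By the Artin--Rees lemma for the submodule $\sigma(R/I)\subseteq R/I$ and the ideal $(p)$, there is $N_1$ with $p^{N_1}(R/I)\cap\sigma(R/I)\subseteq p^N\sigma(R/I)$. Canceling $\sigma$,
\begin{equation}\label{eq:colon}
\bigl((I+p^{N_1}R):\sigma\bigr)\subseteq I+p^NR\subseteq I+\mathfrak m^N .
\end{equation}
Let $x_1,\dots,x_d$ generate $\mathfrak m$ and let $g_1,\dots,g_\mu$ minimally generate $I$. In $R^+$ choose $\theta$ with $\theta^{nD}=f$ and $\zeta_j$ with $\zeta_j^D=z_j$, and let $S_0=R[\theta,\zeta_1,\dots,\zeta_d]$. Put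
\[
W_0=\theta^D,\qquad W_1=\theta^{D-1}\zeta_1,\qquad W_2=\theta^{D-1}\zeta_2,\qquad J'=(\zeta_1^2,\dots,\zeta_d^2)S_0 .
\]
Then $W_0^n=f$, and
\begin{equation}\label{eq:Wrel}
\zeta_1W_0=\theta W_1,\qquad\zeta_2W_1=\zeta_1W_2 .
\end{equation}

\subsection{The analogs of the two pigeonhole containments}

In Section~\ref{sec:p} we needed $X_\iota\in I^{[q]}$ and $\mathfrak m^{[q]}\subseteq(z_1^l,\dots,z_d^l)$. Both came from \eqref{eq:pigeon}; both now come from (M1), for which we verify integrality. We have $W_0^{nD}=f^D$ and $W_i^{nD}=f^{D-1}z_i^n$ for $i=1,2$, so $s^DW_\iota^{nD}\in I^{hnD}$ for $\iota=0,1,2$ by (D2) and (D3). Also $s^{hnD}I^{hnD}\subseteq(w)^{hnD}$, and $(h+1)nD\ge D+hnD$. Hence $(\sigma W_\iota)^{nD}\in((w)^h)^{nD}$, that is,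
\[
\sigma W_\iota\in\overline{(w)^hS_0}\qquad(\iota=0,1,2).
\]
Next, $z_j=(\zeta_j^2)^{dL}$, so $x_i^L\in(z)S_0\subseteq(J'^d)^L$ and $x_i\in\overline{J'^d}$. Moreover $p^L\in\mathfrak m^L\subseteq(z)\subseteq J'$.

Apply (M1) over $S_0$ to the three elements $\sigma W_\iota$, with the $h$-generated ideal $(w)S_0$, and to the $x_i$, with the $d$-generated ideal $J'$. Let $\delta_0\neq0$ be the product of the $3+d$ resulting constants. In an integral equation of least degree for $\delta_0$ over $R$ the constant term $\delta$ is nonzero, and $\delta\in\delta_0S_0$. This element $0\ne\delta\in R$ is fixed from now on.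

Let $e\ge1$ and choose $\gamma\in R^+$ with $\gamma^e=\delta$. If $\delta_1$ is one of the constants and $\delta=\delta_1u$ with $u\in S_0$, then $\gamma$ and $\delta_1^{1/e}u^{1/e}$ have the same $e$-th power, so $\gamma\in\delta_1^{1/e}R^+$. Therefore
\[
\gamma\sigma W_\iota\in\bigl((w)+p^{N_1}\bigr)R^+\quad(\iota=0,1,2),\qquad\gamma x_i\in(J'+p^L)R^+=J'R^+ .
\]
Finitely many elements of $R^+$ occur as coefficients in these memberships. Let $S\subseteq R^+$ be generated over $S_0$ by them and $\gamma$, and let $B$ be a balanced big Cohen--Macaulay $S$-algebra, as in (M2). We denote elements of $S$ and their images in $B$ by the same letter. By Lemma~\ref{lem:flat}, $B$ is faithfully flat over $R$. Since $\sigma\cdot\gamma W_\iota\in(I+p^{N_1}R)B$, the colon formula and \eqref{eq:colon} give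
\begin{equation}\label{eq:inB}
\gamma W_\iota\in(I+\mathfrak m^N)B\quad(\iota=0,1,2),\qquad\gamma\,\mathfrak mB\subseteq J'B .
\end{equation}

\subsection{Coefficients}

By \eqref{eq:N}, $I\cap(\mathfrak mI+\mathfrak m^N)=\mathfrak mI+(I\cap\mathfrak m^N)=\mathfrak mI$, so
\[
(I+\mathfrak m^N)/(\mathfrak mI+\mathfrak m^N)\cong I/\mathfrak mI\cong(R/\mathfrak m)^\mu
\]
with basis the classes of the $g_j$. Tensoring with the flat algebra $B$ shows that $(I+\mathfrak m^N)B/(\mathfrak mI+\mathfrak m^N)B$ is free over $B/\mathfrak mB$ on the $g_j$. This gives $B$-linear coefficient maps $\lambda_j\colon(I+\mathfrak m^N)B\to B/\mathfrak mB$ that vanish on $\mathfrak m^NB$.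

Write $\gamma W_0=\sum_jr_jg_j+\epsilon$ with $r_j\in B$ and $\epsilon\in\mathfrak m^NB$. Fix $j$; then $r_j$ lifts $\lambda_j(\gamma W_0)$, and we let $r',r''\in B$ lift $\lambda_j(\gamma W_1)$, $\lambda_j(\gamma W_2)$. Multiplying \eqref{eq:Wrel} by $\gamma$ and applying $\lambda_j$, we find that $\zeta_1r_j-\theta r'$ and $\zeta_2r'-\zeta_1r''$ lie in $\mathfrak mB$. A second factor $\gamma$ moves them into $J'B$ by \eqref{eq:inB}:
\[
\zeta_1(\gamma r_j)-\theta(\gamma r')\in J'B,\qquad\zeta_2(\gamma r')-\zeta_1(\gamma r'')\in J'B .
\]
The $\zeta_j$ are nonunits of $S$ with $(\zeta)S\supseteq(z)S$, so they form a system of parameters of $S$, and their positive powers in any order form regular sequences on $B$. Lemma~\ref{lem:cancel} with $y=\zeta$, $c=1$, $l=2$, $\phi=\theta$ gives $\gamma r_j\in HB$, where $H=(\theta,\zeta_1,\dots,\zeta_d)S$. Hence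
\begin{equation}\label{eq:two}
\gamma W_0\in(I+\mathfrak m^N)B,\qquad\gamma^2W_0\in(HI+\mathfrak m^N)B .
\end{equation}

\subsection{Descent to $R$}

The valuation $v$ is defined on $R$, not on $B$. We therefore raise \eqref{eq:two} to the power $ne$, which brings the left sides into $R$, and contract ideals by faithful flatness. The rings $S$ and $B$ depend on $e$, but the resulting inequalities involve only $\delta$, $f$ and ideals of $R$.

Since $\gamma^{ne}=\delta^n$ and $W_0^{ne}=f^e$, the first part of \eqref{eq:two} gives $\delta^nf^e\in(I+\mathfrak m^N)^{ne}B\cap R=(I+\mathfrak m^N)^{ne}$. By \eqref{eq:N}, $v(I+\mathfrak m^N)=v(I)$, so $n\,v(\delta)+e\,v(f)\ge ne\,v(I)$. This holds for every $e$; dividing by $e$ and letting $e\to\infty$ gives $v(f)\ge n\,v(I)\ge n\,v(\mathfrak m)$.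

The second part of \eqref{eq:two} gives $\delta^{2n}f^e\in\sum_{i+i'=ne}H^iI^i\mathfrak m^{Ni'}B$. The ideal $H^i$ is generated by the products $\theta^{\alpha_0}\zeta_1^{\alpha_1}\cdots\zeta_d^{\alpha_d}$ with $\alpha_0+\dots+\alpha_d=i$, and $\theta^{\alpha_0}\in f^{\lfloor\alpha_0/(nD)\rfloor}S$, $\zeta_j^{\alpha_j}\in z_j^{\lfloor\alpha_j/D\rfloor}S$. So $\delta^{2n}f^e\in\mathfrak bB\cap R=\mathfrak b$, where $\mathfrak b\subseteq R$ is the sum of the ideals
\[
f^{\lfloor\alpha_0/(nD)\rfloor}\prod_{j=1}^dz_j^{\lfloor\alpha_j/D\rfloor}\cdot I^i\,\mathfrak m^{Ni'},\qquad\alpha_0+\dots+\alpha_d=i,\quad i+i'=ne .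
\]
Put $C_0=v(f)+\sum_jv(z_j)$, which is finite and independent of $e$. From $v(f)\ge n\,v(\mathfrak m)$ and $v(z_j)\ge v(\mathfrak m)$ we get
\[
\Bigl\lfloor\frac{\alpha_0}{nD}\Bigr\rfloor v(f)\ge\frac{\alpha_0}{D}v(\mathfrak m)-v(f),\qquad\Bigl\lfloor\frac{\alpha_j}{D}\Bigr\rfloor v(z_j)\ge\frac{\alpha_j}{D}v(\mathfrak m)-v(z_j).
\]
Together with \eqref{eq:N}, this shows that each of the ideals above has value at least
\[
i\Bigl(v(I)+\frac{v(\mathfrak m)}D\Bigr)+i'N\,v(\mathfrak m)-C_0\ \ge\ ne\Bigl(v(I)+\frac{v(\mathfrak m)}D\Bigr)-C_0 .
\]
Hence $2n\,v(\delta)+e\,v(f)\ge ne\bigl(v(I)+v(\mathfrak m)/D\bigr)-C_0$ for every $e\ge1$. Dividing by $e$ and letting $e\to\infty$ gives \eqref{eq:key}. This completes the proof of Proposition~\ref{prop:key}, and with it the proofs of Theorems~\ref{thm:linear} and~\ref{thm:main}. \qed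

\begin{thebibliography}{9}

\bibitem{Andre}
Andr\'e, Publ. IHES 127 (2018); see also Heitmann--Ma and Shimomoto (2018).

\bibitem{Artin}
Artin, Publ. IHES 36 (1969), Theorem 1.10.

\bibitem{BH}
Bruns and Herzog, Theorem 1.4.13 (the Buchsbaum--Eisenbud criterion).

\bibitem{Heitmann}
Heitmann, \emph{Extensions of plus closure}, J. Algebra 238 (2001), Theorem 4.2.

\bibitem{HS}
Huneke and Swanson, book (existence of Rees valuations; Proposition 1.6.2; Theorem 6.3.3).

\bibitem{Kunz}
Kunz, theorem on the flatness of Frobenius on regular rings of characteristic $p$.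

\bibitem{LS}
Lipman and Sathaye (1981).

\bibitem{Source}
\emph{Symbolic powers and the containment problem}, \texttt{https://github.com/eloisagrifo/eloisagrifo.github.io}.

\end{thebibliography}
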